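
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem*{conjecture}{Conjecture}
\newtheorem{remark}[theorem]{Remark}

\title{Maximal polarization of $d+1$ points on the sphere\\ and the regular simplex}


\begin{abstract}
Place $d+1$ points on the unit sphere $S^{d-1}\subset\mathbb{R}^d$ so that the minimum over the sphere of the sum of the potentials $f(|y-x_j|^2)$ is as large as possible. It was conjectured that for every non-increasing, strictly convex $f$ the solutions are exactly the regular simplices. We show that this is true for $d=2$ and $d=3$ (the latter by reduction to a known theorem) and false for every $d\ge 4$, even for polynomial $f$. In every dimension the conjectured statement holds for those $f$, continuous at $0$, for which the potential of the regular simplex is minimized at a vertex or at the antipode of a vertex.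
\end{abstract}

\section{The problem and the results}

Let $d\ge 2$ and let $S^{d-1}$ be the unit sphere of $\mathbb{R}^d$. For a function $f:[0,4]\to[0,\infty]$, a configuration $\omega_N=(x_1,\dots,x_N)\in(S^{d-1})^N$ and a point $y\in S^{d-1}$ put
\[
U^f(\omega_N;y)=\sum_{j=1}^N f(|y-x_j|^2),\qquad
M_f(\omega_N)=\inf_{y\in S^{d-1}}U^f(\omega_N;y).
\]
The number $M_f(\omega_N)$ is the \emph{polarization} of $\omega_N$. If $f(|y-x|^2)$ is what a source at $x$ delivers to $y$, then $M_f(\omega_N)$ is the total received at the worst-served point. The \emph{maximal polarization problem} asks for the configurations that make it as large as possible; $\omega_N$ is \emph{optimal} if $M_f(\omega_N)=\sup M_f$, the supremum being over all $N$-point configurations on $S^{d-1}$.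

Throughout, unless stated otherwise, $f$ is non-increasing and strictly convex, the latter meaning
$f(\theta x+(1-\theta)z)<\theta f(x)+(1-\theta)f(z)$ whenever $x\ne z$ and $0<\theta<1$.
Since $|y-x|^2=2-2\langle x,y\rangle$, it is convenient to write
\[
g(t)=f(2-2t)\quad(-1\le t\le1),\qquad U^f(\omega_N;y)=\sum_j g(\langle x_j,y\rangle),
\]
with $g$ non-decreasing and strictly convex.

\medskip
\noindent\textbf{Few points.} For $2\le N\le d$ the problem is easy. The convex hull of $N\le d$ points has empty interior, so a hyperplane through the origin has all of them in one closed side: some $y\in S^{d-1}$ has $\langle y,x_j\rangle\le0$ for all $j$, and $M_f(\omega_N)\le N g(0)$. If $\sum_jx_j=0$, then Jensen's inequality gives $\sum_jg(\langle x_j,y\rangle)\ge Ng(0)$ for every $y$. So all configurations with centroid $0$ are optimal. The first interesting number of points is $N=d+1$, where $0$ can lie in the interior of the convex hull, and the natural candidate is the regular simplex.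

\begin{conjecture}[{\cite{FourPoint}}]
Let $f:[0,4]\to[0,\infty]$ be non-increasing and strictly convex. Then $\omega_{d+1}$ is optimal for the $(d+1)$-point maximal polarization problem on $S^{d-1}$ if and only if it consists of the vertices of a regular $d$-simplex.
\end{conjecture}

\noindent\textbf{Quadratic potentials.} The guess is supported by a short computation. Put $n=d+1$ and let $g(t)=\alpha t^2+\beta t+\gamma$ be non-negative on $[-1,1]$ with $\alpha>0$ and $\beta\ge2\alpha$, so that $g$ is non-decreasing there. For fixed $x\in S^{d-1}$ the averages of $\langle x,y\rangle$ and $\langle x,y\rangle^2$ over $y\in S^{d-1}$ are $0$ and $1/d$. Hence $M_f(\omega_n)\le n(\alpha/d+\gamma)$, with equality if and only if $U^f(\omega_n;\cdot)$ is constant. Comparing $y$ with $-y$, constancy gives $\sum_jx_j=0$, and then $\sum_jx_jx_j^{T}=\frac nd I$. If $X$ is the $d\times n$ matrix with columns $x_j$, this says that $\frac dnX^{T}X$ is the orthogonal projection onto the complement of $(1,\dots,1)$, that is, $\langle x_i,x_j\rangle=-\frac1d$ for $i\ne j$. Conversely the regular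 simplex has constant potential, by \eqref{eq:frame} below. So the conjecture holds for these $f$, in every dimension.

\medskip
For $d=3$ the following theorem is known. We quote it without proof.

\begin{theorem}[known]\label{thm:known}
Let $f:[0,4]\to[0,\infty]$ be non-increasing and strictly convex with $f(0)=\lim_{x\to0^+}f(x)$. Then $\omega_4$ is optimal for the $4$-point maximal polarization problem on $S^2$ if and only if, up to rotations, $\omega_4$ consists of the vertices of a regular tetrahedron.
\end{theorem}

Our results are these.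

\begin{theorem}\label{thm:A}
For $d=2$ and $d=3$ the conjecture holds.
\end{theorem}

\begin{theorem}\label{thm:B}
For every $d\ge4$ there is a finite, continuous, non-increasing, strictly convex $f:[0,4]\to[0,\infty)$ for which the regular simplex is not optimal, and is not even a local maximizer of $\omega\mapsto M_f(\omega)$ on $(S^{d-1})^{d+1}$. There is also a polynomial $f$, non-negative, non-increasing and strictly convex on $[0,4]$, for which the regular simplex is not optimal.
\end{theorem}

Thus the conjecture is true exactly for $d\in\{2,3\}$. A large class of potentials is safe in all dimensions: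

\begin{theorem}\label{thm:C}
Let $d\ge2$ and let $f:[0,4]\to[0,\infty]$ be non-increasing and strictly convex with $f(0)=\lim_{x\to0^+}f(x)$. If the potential of a regular simplex with vertices $v_1,\dots,v_{d+1}$ attains its minimum over $S^{d-1}$ at a vertex $v_i$ or at an antipode $-v_i$, then $\omega_{d+1}$ is optimal if and only if it is a regular simplex. This applies in particular if $f$ is differentiable on $(0,4)$ and $f'$ is convex or concave there.
\end{theorem}

For example, $f(r)=e^{-r}$ and $f(r)=r^{-p}$ with $p>0$ have $f'''<0$, so $f'$ is concave. Theorem \ref{thm:C} also says where counterexamples continuous at $0$ must be sought: among potentials for which the worst-served points of the regular simplex are neither vertices nor antipodes of vertices. For the first potential constructed in Section \ref{sec:B} they are the normalized sums $v_i+v_j$ of two vertices.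

\begin{remark}
Neither hypothesis on $f$ can be dropped in the uniqueness part. If $f(r)=4-r$ (convex, not strictly), then $g(t)=2+2t$ and $M_f(\omega)=2n-2|\sum x_j|$, so every configuration with centroid $0$ is optimal. For $d\ge3$ some of these are not regular: take an antipodal pair together with $d-1\ge2$ further points with sum $0$. For $d=2$ only the regular triangle has centroid $0$, but then a constant $f$ makes every configuration optimal. If $f(r)=(1-r/2)^2$ (strictly convex, not monotone), then $g(t)=t^2$. By averaging, $M_f(\omega)\le\frac nd$ with equality for the regular simplex, and the potential does not change when a point $x_j$ is replaced by $-x_j$. Replacing one vertex of the simplex in this way gives an optimal configuration that is not regular.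
\end{remark}

Section \ref{sec:prelim} removes the question of the value $f(0)$ and sets up a comparison principle for vectors of inner products. Sections \ref{sec:C} and \ref{sec:circle} apply it to prove Theorem \ref{thm:C} and the case $d=2$ of Theorem \ref{thm:A}. Section \ref{sec:B}, which is independent of these two, contains the counterexamples.

\section{Reductions and the comparison principle}\label{sec:prelim}

\subsection{The value at zero distance}

Strict convexity makes $f$ finite on $(0,4)$, since the left side of the defining inequality is smaller than a quantity in $[0,\infty]$; monotonicity then makes $f(4)$ finite. Also $f$ is continuous on $(0,4]$: at the endpoint $4$, convexity gives $f(4)\ge\lim_{x\to4^-}f(x)$ and monotonicity gives the reverse. Finally $f$ is strictly decreasing, because a finite value taken twice by a monotone function is taken on a whole interval, contrary to strict convexity. Only at $0$ can $f$ be infinite or discontinuous.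

\begin{lemma}\label{lem:zero}
Let $\tilde f=f$ on $(0,4]$ and $\tilde f(0)=\lim_{x\to0^+}f(x)$. Then $\tilde f$ is non-increasing and strictly convex, and $M_{\tilde f}(\omega)=M_f(\omega)$ for every configuration $\omega$.
\end{lemma}

\begin{proof}
Monotonicity is clear and $\tilde f(0)\le f(0)$. If $\tilde f(0)=\infty$, the strict convexity inequality with an endpoint $0$ is trivial. If $\tilde f(0)<\infty$, then $\tilde f$ is continuous, hence convex, on $[0,4]$; equality in the convexity inequality for the endpoints $0,z$ would make it affine on $[0,z]$, contrary to strict convexity on $(0,z]$.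

We have $U^{f}\ge U^{\tilde f}$, with equality at every $y$ outside the finite set $\omega$. The function $U^{\tilde f}(\omega;\cdot)$ is continuous into $[0,\infty]$ and $S^{d-1}\setminus\omega$ is dense, so
\[
M_{\tilde f}(\omega)=\inf_{y\notin\omega}U^{\tilde f}(\omega;y)=\inf_{y\notin\omega}U^{f}(\omega;y)\ge M_f(\omega)\ge M_{\tilde f}(\omega).\qedhere
\]
\end{proof}

Lemma \ref{lem:zero} and Theorem \ref{thm:known} prove Theorem \ref{thm:A} for $d=3$. By Lemma \ref{lem:zero} it also suffices to prove the case $d=2$ for $\tilde f$ in place of $f$, and in Theorem \ref{thm:C} continuity at $0$ is a hypothesis. \emph{So in the rest of this section and in Sections \ref{sec:C} and \ref{sec:circle} we assume $f(0)=\lim_{x\to0^+}f(x)$.} Then $g:[-1,1]\to[0,\infty]$ is continuous, strictly increasing, strictly convex and finite on $[-1,1)$. The potential $U^f(\omega;\cdot)$ is continuous into $[0,\infty]$ and finite off $\omega$, so its minimum is attained and finite.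

\subsection{The regular simplex}

Put $n=d+1$, and let $v_1,\dots,v_n\in S^{d-1}$ be the vertices of a regular simplex: $\langle v_i,v_j\rangle=-\frac1d$ for $i\ne j$. For all $z\in\mathbb{R}^d$,
\begin{equation}\label{eq:frame}
\sum_lv_l=0,\qquad \sum_l\langle z,v_l\rangle v_l=\frac nd\,z,\qquad \sum_l\langle z,v_l\rangle^2=\frac nd\,|z|^2 .
\end{equation}
Indeed $|\sum_l v_l|^2=n-n(n-1)/d=0$. For $z=v_k$ the left side of the second identity is $v_k-\frac1d\sum_{l\ne k}v_l=(1+\frac1d)v_k$, and the $v_k$ span $\mathbb{R}^d$. The third identity follows by taking the inner product with $z$. In particular, \emph{for a polynomial $q$ of degree at most $2$ the sum $\sum_lq(\langle y,v_l\rangle)$ does not depend on $y\in S^{d-1}$}.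

\subsection{Comparing vectors of inner products}

To prove $M_f(\omega)<M_f(\text{simplex})$ we want one point $y$ at which the inner products $s_l=\langle y,x_l\rangle$ give a smaller sum than the inner products $t_l$ at a minimizer for the simplex. Asking for $s_l\le t_l$ for each $l$ is too much. The right condition for increasing convex functions is weak majorization: write $s\prec_wt$ for $s,t\in\mathbb{R}^n$ if, for $k=1,\dots,n$, the sum of the $k$ largest entries of $s$ is at most the sum of the $k$ largest entries of $t$.

\begin{lemma}\label{lem:maj}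
Let $s,t\in[-1,1]^n$ with $s\prec_wt$, where $s$ is not a permutation of $t$, and let $\sum_lg(t_l)<\infty$. Then $\sum_lg(s_l)<\sum_lg(t_l)$.
\end{lemma}

\begin{proof}
Sort both vectors in non-increasing order, so that $s\neq t$. If $s_1=1$, then $s_1\le t_1\le1$ gives $t_1=1$, and $g(1)<\infty$; deleting the first entry of both vectors preserves the hypotheses and the claim. After finitely many deletions we may assume $s_1<1$; at least one entry remains because $s\ne t$. Let $n'$ be the number of entries now.

Let $c_k=g'_+(s_k)$, the right derivative. It is finite and non-negative because $s_k\in[-1,1)$ and $g$ is convex and increasing, and $c_1\ge c_2\ge\dots\ge c_{n'}\ge0$. Convexity gives $g(t_k)\ge g(s_k)+c_k(t_k-s_k)$, strictly if $t_k\ne s_k$, which happens for some $k$. With $T_k=\sum_{l\le k}(t_l-s_l)\ge0$, summation by parts yields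
\[
\sum_k\bigl(g(t_k)-g(s_k)\bigr)>\sum_kc_k(t_k-s_k)=\sum_{k<n'}(c_k-c_{k+1})T_k+c_{n'}T_{n'}\ge0.\qedhere
\]
\end{proof}

\begin{corollary}[comparison principle]\label{cor:comp}
Let $y^*$ minimize the potential of the regular simplex and let $t=(\langle y^*,v_l\rangle)_l$. If for a configuration $\omega=(x_1,\dots,x_n)$ some $y\in S^{d-1}$ has $(\langle y,x_l\rangle)_l\prec_wt$, and these two vectors are not permutations of each other, then $M_f(\omega)<M_f(v_1,\dots,v_n)$.
\end{corollary}

\begin{proof}
The sum $\sum_lg(t_l)=M_f(v_1,\dots,v_n)$ is finite. By Lemma \ref{lem:maj}, $M_f(\omega)\le\sum_lg(\langle y,x_l\rangle)<\sum_lg(t_l)$.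
\end{proof}

\begin{corollary}\label{cor:interior}
If $0\notin\operatorname{int}\operatorname{conv}\omega$, then $M_f(\omega)<M_f(v_1,\dots,v_n)$.
\end{corollary}

\begin{proof}
By separation there is $y\in S^{d-1}$ with $s_l=\langle y,x_l\rangle\le0$ for all $l$. Let $t$ be as in Corollary \ref{cor:comp}. Its entries sum to $0$, so the sum of the $k$ largest is at least $0$ for each $k$, and $s\prec_wt$. As the $v_l$ span $\mathbb{R}^d$, $t\ne0$; so $t$ has a positive entry and $s$ has none. Corollary \ref{cor:comp} applies.
\end{proof}

\section{When the worst point is a vertex or an antipode}\label{sec:C}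

At $-v_i$ the inner products with the regular simplex are $\frac1d$ ($d$ times) and $-1$; at $v_i$ they are $1$ and $-\frac1d$ ($d$ times). The points that see an arbitrary simplex $\omega$ in the same pattern, all vertices but one at equal distance, are the unit normals of its facets and their antipodes. We compare at such a point and choose the facet by the barycentric coordinates of $0$.

\begin{proof}[Proof of Theorem \ref{thm:C}]
We show that $M_f(\omega)<M_f(v_1,\dots,v_n)$ for every $\omega=(x_1,\dots,x_n)$ that is not a regular simplex; since all regular simplices have the same polarization, this gives both directions. By Corollary \ref{cor:interior} we may assume $0\in\operatorname{int}\operatorname{conv}\omega$. Then $\operatorname{conv}\omega$ is a non-degenerate simplex, and $0=\sum\lambda_ix_i$ with unique $\lambda_i>0$, $\sum\lambda_i=1$. Let $n_i$ be the outer unit normal of the facet opposite $x_i$, so that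
\[
\langle n_i,x_j\rangle=h_i>0\ (j\ne i),\qquad \alpha_i:=-\langle n_i,x_i\rangle\le1 .
\]
Taking the inner product of $0=\sum_j\lambda_jx_j$ with $n_i$ gives
\begin{equation}\label{eq:alpha}
\alpha_i=\frac{1-\lambda_i}{\lambda_i}\,h_i\in(0,1].
\end{equation}
Some index $i$ has $(h_i,\alpha_i)\neq(\frac1d,1)$. For if $\alpha_i=1$ and $h_i=\frac1d$ for all $i$, then $n_i=-x_i$ and $\langle x_i,x_j\rangle=-h_i=-\frac1d$ for all $i\ne j$, and $\omega$ would be regular. If the $\lambda_i$ are all equal, every index has minimal and maximal $\lambda_i$, and in both cases below we choose an index $i$ with $(h_i,\alpha_i)\ne(\frac1d,1)$.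

\emph{Minimum at an antipode.} Here $t=(\frac1d,\dots,\frac1d,-1)$. Choose $i$ with $\lambda_i$ minimal, so $\lambda_i\le\frac1{d+1}$ and $\alpha_i\ge dh_i$ by \eqref{eq:alpha}; hence $h_i\le\frac{\alpha_i}d\le\frac1d$. At $y=n_i$ we have, up to order, $s=(h_i,\dots,h_i,-\alpha_i)$. The sum of its $k\le d$ largest entries is $kh_i\le\frac kd$, and the total is $dh_i-\alpha_i\le0=\sum t_l$. So $s\prec_wt$. If $s$ were a permutation of $t$, then $h_i=\frac1d$ and $\alpha_i=1$. By \eqref{eq:alpha} this means $\lambda_i=\frac1{d+1}$, so the minimal $\lambda$ equals the average and all $\lambda$'s are equal; the choice of $i$ excludes this.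

\emph{Minimum at a vertex.} Here $t=(1,-\frac1d,\dots,-\frac1d)$. Choose $i$ with $\lambda_i$ maximal, so $\lambda_i\ge\frac1{d+1}$ and $h_i\ge\frac{\alpha_i}d$. At $y=-n_i$ we have, up to order, $s=(\alpha_i,-h_i,\dots,-h_i)$, and the sum of its $k$ largest entries is
\[
\alpha_i-(k-1)h_i\le\alpha_i\Bigl(1-\frac{k-1}d\Bigr)\le1-\frac{k-1}d\qquad(1\le k\le d+1),
\]
where the right side is the corresponding sum for $t$. So $s\prec_wt$, and $s$ is not a permutation of $t$ for the same reason as before.

In both cases Corollary \ref{cor:comp} gives the strict inequality.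

It remains to locate the minimum when $f'$ is convex or concave. In each case we place under $g$ a polynomial $q$ of degree at most $2$ that meets it at the two values taken by the inner products at $\pm v_i$; by \eqref{eq:frame} the sum of $q$ over the simplex is constant.

\emph{The case $f'$ concave.} Now $g'(\tau)=-2f'(2-2\tau)$ is convex on $(-1,1)$. Let $q$ be the polynomial of degree at most $2$ with $q(-1)=g(-1)$, $q(\frac1d)=g(\frac1d)$ and $q'(\frac1d)=g'(\frac1d)$, and let $D=g-q$. Since $q'$ is affine, $D'$ is convex. It vanishes at $\frac1d$ and, by Rolle's theorem, at some $c\in(-1,\frac1d)$. Hence $D'\ge0$ on $(-1,c]$, $D'\le0$ on $[c,\frac1d]$ and $D'\ge0$ on $[\frac1d,1)$. As $D(-1)=D(\frac1d)=0$, this gives $D\ge0$ on $[-1,1]$. So $\sum_lg(\langle y,v_l\rangle)\ge\sum_lq(\langle y,v_l\rangle)$, where the right side is constant in $y$, and equality holds at $y=-v_i$: the minimum is attained there.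

\emph{The case $f'$ convex.} Now $g'$ is concave, hence bounded above near $1$, and $g(1)<\infty$. Let $q$ have degree at most $2$ with $q(1)=g(1)$, $q(-\frac1d)=g(-\frac1d)$ and $q'(-\frac1d)=g'(-\frac1d)$. Then $D=g-q$ has concave derivative with zeros $-\frac1d$ and, by Rolle's theorem, some $c\in(-\frac1d,1)$, so $D'\le0$ on $(-1,-\frac1d]$, $D'\ge0$ on $[-\frac1d,c]$ and $D'\le0$ on $[c,1)$. With $D(-\frac1d)=D(1)=0$ we get $D\ge0$, and the minimum is attained at $y=v_i$.
\end{proof}

\section{Three points on the circle}\label{sec:circle}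

For a general $f$ we do not know where on the circle the potential of the regular triangle has its minimum, so Theorem \ref{thm:C} does not suffice. The idea is to bring a given triangle into a position in which \emph{the same point} $y$ that is worst for the regular triangle is worse still for the given one. We place the largest gap of the given triangle around $y$. This gap is wider than a gap of the regular triangle, so its two endpoints see $y$ with smaller inner products; the third point may come closer to $y$, and majorization takes care of it.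

\begin{proof}[Proof of Theorem \ref{thm:A} for $d=2$]
Let $\omega=(x_1,x_2,x_3)\subset S^1$ be non-regular; we show $M_f(\omega)<M_f(\text{regular triangle})$. By Corollary \ref{cor:interior} we may assume $0\in\operatorname{int}\operatorname{conv}\omega$, so all gaps between neighboring points are smaller than $\pi$. Let $2\gamma$ be the largest gap. Then $\frac\pi3<\gamma<\frac\pi2$, because $\gamma=\frac\pi3$ would make all gaps equal. Choose the angular coordinate so that $x_1$ is at $\gamma$, $x_2$ at $-\gamma$ and $x_3$ at $\pi+\mu$; reflecting if necessary, $\mu\ge0$. The gap between $x_1$ and $x_3$ is $\pi+\mu-\gamma\le2\gamma$, so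
\[
0\le\mu\le3\gamma-\pi<\tfrac\pi2 .
\]
Take the regular triangle with vertices at the angles $\frac\pi3,-\frac\pi3,\pi$. Its symmetries allow us to choose a minimizer of its potential at an angle $\psi\in[0,\frac\pi3]$. Let $y$ be the point at angle $\psi$. Its inner products with the regular triangle and with $\omega$ are
\begin{align*}
t_1&=\cos(\tfrac\pi3-\psi), & t_2&=\cos(\tfrac\pi3+\psi), & t_3&=-\cos\psi,\\
s_1&=\cos(\gamma-\psi), & s_2&=\cos(\gamma+\psi), & s_3&=-\cos(\psi-\mu).
\end{align*}
Here $t_1\ge t_2\ge t_3$ (the last because $\frac\pi3+\psi\le\pi-\psi$), $\sum t_j=0$, and $s_1\ge s_2$.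

(a) $s_1\le t_1$ and $s_2\le t_2$, since $0\le\frac\pi3-\psi\le\gamma-\psi$, $\frac\pi3+\psi\le\gamma+\psi<\pi$, and cosine decreases on $[0,\pi]$.

(b) $s_3\le t_2$. Since $t_2=-\cos(\frac{2\pi}3-\psi)$, it suffices that $|\psi-\mu|\le\frac{2\pi}3-\psi$, the right side being at most $\pi$. Indeed $\psi-\mu\le\psi\le\frac\pi3\le\frac{2\pi}3-\psi$, and $\mu-\psi\le\frac{2\pi}3-\psi$ because $\mu<\frac\pi2$.

(c) $s_1+s_2+s_3<0$, that is, $\cos(\psi-\mu)>2\cos\gamma\cos\psi$. As $\mu$ runs through $[0,3\gamma-\pi]$, the argument $\psi-\mu$ stays in $(-\frac\pi2,\frac\pi3]$, where cosine is concave. So it suffices to check the two endpoints. For $\mu=0$ the claim is $\cos\psi>2\cos\gamma\cos\psi$, true since $\gamma>\frac\pi3$. For $\mu=3\gamma-\pi$ we have $\cos(\psi-\mu)=-\cos(3\gamma-\psi)$, and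
\begin{align*}
-\cos(3\gamma-\psi)-2\cos\gamma\cos\psi
&=-\bigl[\cos(3\gamma-\psi)+\cos(\gamma+\psi)\bigr]-\cos(\gamma-\psi)\\
&=\cos(\gamma-\psi)\,(-2\cos2\gamma-1)>0,
\end{align*}
because $2\gamma\in(\frac{2\pi}3,\pi)$ and $\gamma-\psi\in(0,\frac\pi2)$.

By (a) and (b) every $s_j$ is at most $t_1$. Also $s_1+s_2\le t_1+t_2$ and $s_2+s_3\le s_1+s_3\le t_1+t_2$. By (c), $\sum s_j<0=\sum t_j$. Hence $s\prec_wt$, and $s$ is not a permutation of $t$ because the sums differ. Corollary \ref{cor:comp} applies.
\end{proof}

\section{Dimension four and higher}\label{sec:B}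

From now on $d\ge4$ and $n=d+1$. We construct a potential for which the minima over the sphere belonging to the regular simplex are \emph{sharp}, sit at the normalized sums of two vertices, and can all be raised at once by one motion of the vertices. Put
\begin{equation}\label{eq:ab}
a=\sqrt{\tfrac{d-1}{2d}},\quad b=\sqrt{\tfrac2{d(d-1)}},\qquad\text{so that}\quad ab=\tfrac1d,\quad 2a=(d-1)b,\quad 0<b<a<1 .
\end{equation}
The inequality $b<a$ holds because $a/b=\frac{d-1}2$; \emph{this is where $d\ge4$ is used}. For $d=3$ one has $a=b$. For a pair $K=\{i,j\}$, $i\ne j$, let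
\[
y_K=\frac{v_i+v_j}{2a}.
\]
This is a unit vector, since $|v_i+v_j|^2=2-\frac2d=4a^2$, and
\begin{equation}\label{eq:yK}
\langle y_K,v_l\rangle=\frac{1-1/d}{2a}=a\quad(l\in K),\qquad
\langle y_K,v_l\rangle=-\frac1{da}=-b\quad(l\notin K).
\end{equation}
We use the piecewise linear function
\[
g_0(s)=(s+b)_++2(s-a)_+ ,
\]
where $u_+=\max\{u,0\}$. It is convex, non-decreasing, non-negative, with slopes $0,1,3$ and kinks exactly at the two values in \eqref{eq:yK}. Two of its supporting lines will do most of the work:
\begin{equation}\label{eq:support}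
g_0(s)\ge s+b,\qquad g_0(s)\ge0 .
\end{equation}
Strict convexity is added at the end by a small quadratic term. The minimum of the simplex potential for $g_0$ will be
\[
m=2(a+b)=(d-1)b+2b=nb .
\]

\subsection{The idea on five points in $S^3$}\label{sec:five}

Let $d=4$, so $a=\sqrt{3/8}$, $b=1/\sqrt6$, $a/b=\frac32$ and $m=5b$. There are ten points $y_K$, and at each the potential $F_0(y)=\sum_lg_0(\langle y,v_l\rangle)$ equals $2(a+b)=m$. Let $e=y_{\{1,2\}}$. Then $v_1,v_2$ have $e$-coordinate $a$, and $v_3,v_4,v_5$ have $e$-coordinate $-b$. Move $v_1,v_2$ toward $e$ so that their $e$-coordinate becomes $a+4\eta$, and $v_3,v_4,v_5$ toward $-e$ so that theirs becomes $-(b+\eta)$, keeping the symmetry of the edge and of the opposite triangle. Call the new points $x_l$ and their potential $F_\eta$. Then $\sum_lx_l=(8\eta-3\eta)e=5\eta e$. The first inequality in \eqref{eq:support} gives, for \emph{all} $y$,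
\[
F_\eta(y)\ge5b+\Bigl\langle y,\sum_lx_l\Bigr\rangle=m+5\eta\langle y,e\rangle .
\]
At $y_{\{1,2\}}=e$ this is $m+5\eta$. At the six points $y_{\{1,j\}},y_{\{2,j\}}$ with $j\ge3$ we have $\langle y_K,e\rangle=\frac{a-b}{2a}=\frac16$, and the bound is $m+\frac56\eta$. It is useless at the three remaining points, where $\langle y_K,e\rangle=-\frac ba=-\frac23$.

There we use different supporting lines. For $K=\{i,j\}\subset\{3,4,5\}$ apply the first inequality of \eqref{eq:support} to $x_i,x_j$ and the second to the other points:
\[
F_\eta(y)\ge2b+\langle y,x_i+x_j\rangle .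
\]
Now $\langle x_i,x_j\rangle=(b+\eta)^2-\frac12\bigl(1-(b+\eta)^2\bigr)$, so $|x_i+x_j|^2=1+3(b+\eta)^2=4a^2+6b\eta+3\eta^2$, and $|x_i+x_j|=2a+\frac{6b}{4a}\eta+O(\eta^2)=2a+\eta+O(\eta^2)$. The points $x_i,x_j$ have come closer and their sum has become longer. Since $y_K$ is within $O(\eta)$ of the direction of $x_i+x_j$, the bound at $y_K$ is $m+\eta+O(\eta^2)$.

So the potential rises to first order in $\eta$ at all ten points $y_K$. What remains is to control $F_\eta$ away from them. For this we need that the $y_K$ are the only minima of $F_0$ and that $F_0$ grows linearly near them.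

\begin{remark}\label{rem:kinks}
The freedom to use different supporting lines at different minima is essential for this argument, and it is what the kinks provide. Suppose $x_l(\eta)\in S^{d-1}$ is a differentiable motion with $x_l(0)=v_l$ and velocities $\dot x_l$ at $\eta=0$, and that one uses at every $y_K$ the same slopes, $p$ for $l\in K$ and $r$ for $l\notin K$ (as one must if $g$ is differentiable at $a$ and $-b$). Since $\sum_{K\ni l}y_K=\frac1{2a}\bigl((n-1)v_l-v_l\bigr)=\frac{n-2}{2a}v_l$ and $\sum_Ky_K=0$, the first-order changes at the points $y_K$ add up to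
\[
\sum_K\Bigl(p\sum_{l\in K}\langle y_K,\dot x_l\rangle+r\sum_{l\notin K}\langle y_K,\dot x_l\rangle\Bigr)=(p-r)\,\frac{n-2}{2a}\sum_l\langle v_l,\dot x_l\rangle=0,
\]
because $\dot x_l\perp v_l$. They cannot all be positive.
\end{remark}

\subsection{The potential of the regular simplex}

Let $F_0(y)=\sum_lg_0(\langle y,v_l\rangle)$. By \eqref{eq:yK}, $F_0(y_K)=2(a+b)=m$ for every pair $K$. To see that this is the minimum, we place under $g_0$ a quadratic polynomial that touches it exactly at $-b$ and $a$. The sum of a quadratic over the simplex is constant, so this gives the exact bound.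

\begin{lemma}\label{lem:min}
$F_0\ge m$ on $S^{d-1}$, with equality exactly at the points $y_K$.
\end{lemma}

\begin{proof}
Let $q(s)=\dfrac{(s+b)(s+2)}{a+2}$. Then $q(-b)=0=g_0(-b)$ and $q(a)=a+b=g_0(a)$. On $(-b,a)$ the function $g_0$ is affine and $q$ is strictly convex with the same end values, so $q<g_0$. On $[-1,-b)$ we have $q<0=g_0$. On $(a,1]$ we have $q'(s)=\frac{2s+2+b}{a+2}\le\frac{4+b}{a+2}<3$, since $b<1$, while $g_0$ has slope $3$; so $q<g_0$ there too. Thus $q\le g_0$ on $[-1,1]$ with equality only at $-b$ and $a$.

By \eqref{eq:frame}, $\sum_lq(\langle y,v_l\rangle)$ is constant on $S^{d-1}$, and at $y_K$ it equals $F_0(y_K)=m$. Hence $F_0\ge m$, with equality if and only if all $\langle y,v_l\rangle$ lie in $\{-b,a\}$. If exactly $k$ of them equal $a$, then $\sum_l\langle y,v_l\rangle=0$ gives $ka=(n-k)b$. Since $2a=(d-1)b$, this reads $k(d-1)=2(d+1-k)$, so $k=2$. By \eqref{eq:frame}, $y=\frac dn\sum_l\langle y,v_l\rangle v_l$ is determined by its inner products with the $v_l$, so $y$ is the corresponding $y_K$.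
\end{proof}

\begin{lemma}\label{lem:sharp}
If $\rho=|y-y_K|\le\frac1{6a}$, then $F_0(y)\ge m+\frac\rho4$.
\end{lemma}

\begin{proof}
At the kink $a$ the one-sided slopes are $1,3$; at $-b$ they are $0,1$. Put $u_l=2$ for $l\in K$ and $u_l=\frac12$ for $l\notin K$ (the midpoints), and $t_l=\langle y_K,v_l\rangle$. Then $u_l\pm\frac12$ lie between the one-sided slopes at $t_l$, and by convexity
\[
g_0(s)\ge g_0(t_l)+u_l(s-t_l)+\tfrac12|s-t_l|\qquad(s\in[-1,1]).
\]
Let $K=\{i,j\}$. By $\sum_lv_l=0$,
\[
\sum_lu_lv_l=2(v_i+v_j)-\tfrac12(v_i+v_j)=3a\,y_K .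
\]
Let $\delta=y-y_K$ and $\rho>0$. Since $|y|=|y_K|=1$, we have $\langle\delta,y_K\rangle=-\rho^2/2$. Since $|\langle\delta,v_l\rangle|\le\rho$, \eqref{eq:frame} gives $\sum_l|\langle\delta,v_l\rangle|\ge\rho^{-1}\sum_l\langle\delta,v_l\rangle^2=\frac nd\rho\ge\rho$. Summing over $l$ with $s=\langle y,v_l\rangle$,
\[
F_0(y)\ge m+3a\langle\delta,y_K\rangle+\tfrac12\sum_l|\langle\delta,v_l\rangle|\ge m-\tfrac{3a}2\rho^2+\tfrac\rho2\ge m+\tfrac\rho4 .\qedhere
\]
\end{proof}

\subsection{The moved simplex}

Take orthonormal $e,w\in\mathbb{R}^d$ and a regular simplex with $d-1$ unit vertices $u_3,\dots,u_n$ in $\{e,w\}^\perp\cong\mathbb{R}^{d-2}$, so that $\sum u_j=0$ and $\langle u_i,u_j\rangle=-\frac1{d-2}$ for $i\ne j$. For small $\eta\ge0$ let $a'=a+d\eta$, $b'=b+\eta$,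
\[
x_{1,2}=a'e\pm\sqrt{1-a'^2}\,w,\qquad x_j=-b'e+\sqrt{1-b'^2}\,u_j\quad(3\le j\le n),
\]
and $\omega_\eta=(x_1,\dots,x_n)$. For $3\le i<j\le n$,
\begin{equation}\label{eq:lowip}
\langle x_i,x_j\rangle=b'^2-\frac{1-b'^2}{d-2}=\frac{(d-1)b'^2-1}{d-2}.
\end{equation}
For $\eta=0$ the configuration is a regular simplex: $\langle x_1,x_2\rangle=2a^2-1=-\frac1d$, $\langle x_{1,2},x_j\rangle=-ab=-\frac1d$, and \eqref{eq:lowip} is $\frac{2/d-1}{d-2}=-\frac1d$. We take it as $v_1,\dots,v_n$. Since $2a=(d-1)b$,
\begin{equation}\label{eq:sum}
\sum_lx_l=\bigl(2a'-(d-1)b'\bigr)e=(d+1)\eta\,e .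
\end{equation}
As $a,b<1$, the points depend smoothly on $\eta$ near $0$, so there is $C_0\ge1$ with $\sum_l|x_l-v_l|\le C_0\eta$ for small $\eta$. Let $F_\eta(y)=\sum_lg_0(\langle y,x_l\rangle)$. Since $g_0$ is $3$-Lipschitz, $|F_\eta-F_0|\le C\eta$ on $S^{d-1}$ with $C=3C_0$.

\begin{proposition}\label{prop:gain}
There are $c_0,\eta_0>0$ with $F_\eta(y)\ge m+c_0\eta$ for all $y\in S^{d-1}$ and $0<\eta\le\eta_0$.
\end{proposition}

\begin{proof}
Call a pair $K$ \emph{low} if $K\subset\{3,\dots,n\}$. The $e$-coordinates of $v_1,v_2$ are $a$ and those of the other $v_j$ are $-b$. So $\langle y_{\{1,2\}},e\rangle=1$ and $\langle y_{\{1,j\}},e\rangle=\langle y_{\{2,j\}},e\rangle=\frac{a-b}{2a}$ for $j\ge3$. Put $\kappa=\frac{a-b}{4a}$, which is positive because $d\ge4$. Then $\langle y_K,e\rangle>\kappa$ for every $K$ that is not low. We distinguish four cases; ``small $\eta$'' refers to finitely many conditions that depend only on $d$ and the constants introduced, not on $y$.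

(i) \emph{$\langle y,e\rangle\ge\kappa$.} By $g_0(s)\ge s+b$ and \eqref{eq:sum}, $F_\eta(y)\ge nb+(d+1)\eta\langle y,e\rangle\ge m+(d+1)\kappa\eta$.

(ii) \emph{$\langle y,e\rangle\le\kappa$ and $|y-y_K|\ge\frac1{6a}$ for all low $K$.} These $y$ form a compact set containing no point $y_K$, low or not. By Lemma \ref{lem:min} there is $\nu>0$ with $F_0\ge m+\nu$ on it. Hence $F_\eta\ge m+\nu-C\eta\ge m+\eta$ for small $\eta$.

(iii) \emph{$4(C+1)\eta\le\rho:=|y-y_K|\le\frac1{6a}$ for some low $K$.} By Lemma \ref{lem:sharp}, $F_\eta(y)\ge m+\frac\rho4-C\eta\ge m+\eta$.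

(iv) \emph{$|y-y_K|\le4(C+1)\eta$ for some low $K=\{i,j\}$.} Using $g_0(s)\ge s+b$ for $x_i,x_j$ and $g_0\ge0$ for the other points,
\[
F_\eta(y)\ge2b+\langle y,x_i+x_j\rangle .
\]
By \eqref{eq:lowip} and $(d-1)b=2a$,
\[
|x_i+x_j|^2=4a^2+\frac{2(d-1)}{d-2}(b'^2-b^2)\ge4a^2+\frac{4(d-1)b}{d-2}\,\eta=4a^2+\frac{8a}{d-2}\,\eta ,
\]
and this is at least $\bigl(2a+\frac\eta{d-2}\bigr)^2=4a^2+\frac{4a}{d-2}\eta+\frac{\eta^2}{(d-2)^2}$ for small $\eta$. So $|x_i+x_j|\ge2a+\frac\eta{d-2}$.

Next, $y$ is nearly parallel to $x_i+x_j$. For nonzero vectors $p,p'$ one has $\bigl|\frac p{|p|}-\frac{p'}{|p'|}\bigr|\le\frac{2|p-p'|}{|p'|}$. With $p=x_i+x_j$ and $p'=v_i+v_j=2a\,y_K$, the unit vector $y_\eta=p/|p|$ satisfies $|y_\eta-y_K|\le C_0\eta/a$. Hence $|y-y_\eta|\le C_2\eta$ with $C_2=4(C+1)+C_0/a$, and $\langle y,y_\eta\rangle=1-\frac12|y-y_\eta|^2\ge1-\frac12C_2^2\eta^2$. For small $\eta$ (in particular $\eta\le1$) the last bound is positive, and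
\[
F_\eta(y)\ge2b+\Bigl(2a+\frac\eta{d-2}\Bigr)\Bigl(1-\tfrac12C_2^2\eta^2\Bigr)\ge m+\frac\eta{d-2}-\frac{2a+1}2C_2^2\eta^2\ge m+\frac\eta{2(d-2)} .
\]

The four cases cover $S^{d-1}$, so $c_0=\min\{(d+1)\kappa,\,1,\,\frac1{2(d-2)}\}$ works.
\end{proof}

The construction can be carried out for $d=3$ as well, and the potential $F_0$ is still minimal at the points $y_K$, which are the directions of the edge midpoints of the tetrahedron. But then $a=b$, the four points $y_{\{1,j\}},y_{\{2,j\}}$ have $\langle y_K,e\rangle=0$, and the bound in (i) gives no gain at them.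

\subsection{Strictly convex and polynomial potentials}

\begin{proof}[Proof of Theorem \ref{thm:B}]
Let $c_0,\eta_0$ be as in Proposition \ref{prop:gain}, with $\eta_0$ so small that $\sum_l|x_l-v_l|\le C_0\eta$ for $\eta\le\eta_0$. Put $\varepsilon=\frac{c_0}{12C_0}$ and
\[
G(s)=g_0(s)+\varepsilon(s+2)^2\qquad(-1\le s\le1).
\]
This function is non-negative, continuous, strictly convex and strictly increasing. Hence
\[
f(r)=G\bigl(1-\tfrac r2\bigr)=\bigl(1+b-\tfrac r2\bigr)_++2\bigl(1-a-\tfrac r2\bigr)_++\varepsilon\bigl(3-\tfrac r2\bigr)^2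
\]
is finite, continuous, non-increasing and strictly convex on $[0,4]$, and $f(|y-x|^2)=G(\langle x,y\rangle)$.

The added term does not see the regular simplex: by \eqref{eq:frame}, $\sum_l(\langle y,v_l\rangle+2)^2=R_0:=\frac nd+4n$ for all $y\in S^{d-1}$. With Lemma \ref{lem:min}, $M_f(\omega_0)=m+\varepsilon R_0$. Since $(s+2)^2$ is $6$-Lipschitz on $[-1,1]$, we have $\sum_l(\langle y,x_l\rangle+2)^2\ge R_0-6C_0\eta$. With Proposition \ref{prop:gain}, for $0<\eta\le\eta_0$,
\[
M_f(\omega_\eta)\ge m+c_0\eta+\varepsilon R_0-6\varepsilon C_0\eta=M_f(\omega_0)+\tfrac{c_0}2\eta>M_f(\omega_0).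
\]
So the regular simplex $\omega_0$ is not optimal. Since $\omega_\eta\to\omega_0$ as $\eta\to0$, it is not a local maximizer either. As all regular simplices are congruent, the same holds for each of them.

\emph{Polynomials.} Fix $\eta=\eta_0$ and let $\Delta=M_f(\omega_\eta)-M_f(\omega_0)>0$. Recall that the Bernstein polynomials $B_Nh(x)=\sum_{k=0}^Nh(\frac kN)\binom Nkx^k(1-x)^{N-k}$ of a continuous function $h$ on $[0,1]$ converge uniformly to $h$. They are non-negative if $h$ is. The formulas
\begin{align*}
(B_Nh)'(x)&=N\sum_{k=0}^{N-1}\Bigl[h\bigl(\tfrac{k+1}N\bigr)-h\bigl(\tfrac kN\bigr)\Bigr]\binom{N-1}kx^k(1-x)^{N-1-k},\\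
(B_Nh)''(x)&=N(N-1)\sum_{k=0}^{N-2}\Bigl[h\bigl(\tfrac{k+2}N\bigr)-2h\bigl(\tfrac{k+1}N\bigr)+h\bigl(\tfrac kN\bigr)\Bigr]\binom{N-2}kx^k(1-x)^{N-2-k}
\end{align*}
(for $N\ge2$) show that they are non-decreasing if $h$ is, and convex if $h$ is. Taking $h(x)=g_0(2x-1)$, $N$ large and substituting $x=\frac{s+1}2$, we obtain a polynomial $B$ that is non-negative, non-decreasing and convex on $[-1,1]$ with $|B-g_0|<\frac\Delta{2n}$ there. Replacing $G$ by $P(s)=B(s)+\varepsilon(s+2)^2$ changes every sum of $n$ terms by at most $n\max_{[-1,1]}|B-g_0|$, and so changes each of the two polarizations by less than $\frac\Delta2$. Hence $\omega_\eta$ still has larger polarization than the regular simplex for the polynomial potential $r\mapsto P(1-\frac r2)$, which is non-negative, non-increasing and strictly convex on $[0,4]$.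
\end{proof}

The polynomial counterexample does not conflict with Remark \ref{rem:kinks}: the improvement is at a fixed distance from the regular simplex, and the argument does not claim that the simplex fails to be a local maximizer for $P$.

\begin{thebibliography}{9}
\bibitem{FourPoint}
\emph{Discrete Minimal Energy On Flat Tori And Four-Point Maximal Polarization On $S^2$},
\texttt{http://etd.library.vanderbilt.edu/available/etd-11122015-154408/unrestricted/Su.pdf}.
\end{thebibliography}

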